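# Almost disjoint families all of whose full-size subfamilies give the same $\Psi$-space

Throughout, $A=^*B$ means that $A\triangle B$ is finite, and $A\subseteq^*B$ means that $A\setminus B$ is finite. In forcing, $q\le p$ means that $q$ is stronger than $p$.

## 1. Almost disjoint families, $\Psi$-spaces, good families

**Definition 1.** An *almost disjoint (AD) family* on a countably infinite set $N$ is a family $\mathcal A$ of infinite subsets of $N$ such that $A\cap B$ is finite for all distinct $A,B\in\mathcal A$. Usually $N=\omega$. Every subfamily of an AD family is an AD family, and an AD family has size at most $\mathfrak c$, since it consists of subsets of a countable set.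

*Example.* A partition of $\omega$ into infinitely many infinite sets is a countable AD family. Uncountable ones are easiest to see in a tree, as follows.

**Definition 2.** For $x\in 2^\omega$ put $b_x=\{x\upharpoonright i:i<\omega\}\subseteq 2^{<\omega}$, the *branch* of $x$. For $x\ne y$ put $\Delta(x,y)=\min\{i:x(i)\ne y(i)\}$.

Thus
$$x\upharpoonright i=y\upharpoonright i\iff i\le\Delta(x,y),\tag{1}$$
so $b_x\cap b_y$ has exactly $\Delta(x,y)+1$ elements. Hence for every $X\subseteq 2^\omega$ the family $\{b_x:x\in X\}$ is AD on the countable set $2^{<\omega}$, which we identify with $\omega$ whenever convenient.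

*Example.* If $x=0000\dots$ and $y=0100\dots$, then $\Delta(x,y)=1$ and $b_x\cap b_y=\{\emptyset,\langle 0\rangle\}$.

**Definition 3.** For an AD family $\mathcal A$ on $N$, the space $\Psi(\mathcal A)$ has underlying set $N\cup\mathcal A$. Points of $N$ are isolated, and a basic neighborhood of $A\in\mathcal A$ is $\{A\}\cup(A\setminus F)$ with $F$ finite.

So a set $W\subseteq\Psi(\mathcal A)$ is open iff $A\subseteq^*W\cap N$ for every $A\in\mathcal A\cap W$. Points of $\mathcal A$ are not isolated, because each $A$ is infinite.

*Example.* If $\mathcal A=\{\text{evens},\text{odds}\}$, then $\Psi(\mathcal A)$ is two disjoint convergent sequences with their limits. If $\mathcal A=\{\text{evens}\}$, then $\Psi(\mathcal A)$ is one convergent sequence with its limit, together with infinitely many isolated points (the odds) that form a closed set. In $\Psi(\{b_x:x\in X\})$ the sequence $x\upharpoonright 0,x\upharpoonright 1,\dots$ converges to the point $b_x$.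

**Definition 4.** An infinite AD family $\mathcal A$ is *good* if $\Psi(\mathcal A)\simeq\Psi(\mathcal B)$ for all $\mathcal B\subseteq\mathcal A$ with $|\mathcal B|=|\mathcal A|$, where $\simeq$ means "is homeomorphic to". It is *very good* if every bijection $\pi:\mathcal B\to\mathcal C$ between subfamilies of $\mathcal A$ extends to a homeomorphism $\Psi(\mathcal B)\to\Psi(\mathcal C)$.

Very good implies good: if $|\mathcal B|=|\mathcal A|$, extend any bijection $\mathcal A\to\mathcal B$.

*Example.* Let $\mathcal A$ be a partition of $\omega$ into infinitely many infinite sets. Then $\mathcal A$ is very good. Let $\pi:\mathcal B\to\mathcal C$ be a bijection between subfamilies. If $\mathcal B$ is finite, then $\omega\setminus\bigcup\mathcal B$ and $\omega\setminus\bigcup\mathcal C$ are infinite; let $f$ map each $B\in\mathcal B$ bijectively onto $\pi(B)$, and the first complement onto the second. If $\mathcal B$ is infinite, list it as $B_0,B_1,\dots$, and distribute the points of $\omega\setminus\bigcup\mathcal B$ by adding at most one to each $B_n$, so that the enlarged sets partition $\omega$. Do the same with the sets $C_n=\pi(B_n)$, and let $f$ map the $n$th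 enlarged set onto the $n$th enlarged set. In both cases $f$ is a permutation of $\omega$ with $f[B]=^*\pi(B)$ for all $B\in\mathcal B$, and Lemma 1 below says that $f\cup\pi$ is then a homeomorphism.

Only infinite families are considered. A finite AD family has no proper subfamily of the same size, so for finite families the condition would be empty.

We can now ask the question. It is Question 35 (Hrušák) in the document "UNIVERSIDAD NACIONAL AUTÓNOMA DE MÉXICO, posgrado conjunto en ciencias matemáticas, UNAM-UMSNH":

> *Is it consistent that there is an uncountable almost disjoint family $\mathcal A$ such that $\Psi(\mathcal A)\simeq\Psi(\mathcal B)$ whenever $\mathcal B\subseteq\mathcal A$ and $|\mathcal A|=|\mathcal B|$?*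

That is: can there be an uncountable good family? The question comes with the fact that if $2^\omega<2^{\omega_1}$ (in particular under CH), no AD family of size $\omega_1$ is good. We shall see why in Section 2.

The answer is yes. Write "$\lambda^{<\kappa}=\lambda$" for: $\lambda^\mu=\lambda$ for all cardinals $1\le\mu<\kappa$.

**Theorem A.** Let $\kappa$ be an uncountable cardinal and $\lambda$ an infinite cardinal with $\lambda^{<\kappa}=\lambda$. There is a ccc forcing extension in which $\mathfrak c=\lambda$ and there is $X\subseteq2^\omega$, $|X|=\lambda$, such that for every injection $h:D\to X$ with $D\subseteq X$, $|D|<\kappa$, there is a bijection $f:2^{<\omega}\to2^{<\omega}$ with $f[b_x]=^*b_{h(x)}$ for all $x\in D$. Hence for every infinite $X'\subseteq X$ with $|X'|<\kappa$ the family $\{b_x:x\in X'\}$ is very good.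

**Corollary (answer to Question 35).** If $2^{\omega_1}=\omega_2$ in the ground model, take $\kappa=\lambda=\omega_2$. Then $\lambda^{\omega_1}=\lambda$, and in the extension any $X'\subseteq X$ of size $\omega_1$ gives an uncountable good (even very good) family.

**Theorem B.**

- (a) (ZFC) If there is a good family of infinite size $\mu$, then $2^\mu=\mathfrak c$; hence $\mathfrak c^\mu=\mathfrak c$ and $\mu<\mathrm{cf}(\mathfrak c)$. In particular no good family has size $\mathfrak c$.
- (b) (ZFC) If $\mathcal A$ is a countably infinite AD family, every bijection between two infinite subfamilies of $\mathcal A$ extends to a homeomorphism of the corresponding spaces; in particular $\mathcal A$ is good.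
- (c) If $\mu\ge\omega$ and $\lambda^\mu=\lambda\ge\omega$, some ccc extension has $\mathfrak c=\lambda$ and a very good family of size $\mu$. (By (a), $\mathfrak c^\mu=\mathfrak c$ is also necessary.)
- (d) If $\lambda^{<\lambda}=\lambda>\omega$, some ccc extension has $\mathfrak c=\lambda$, and there good families exist exactly in the sizes $\mu$ with $\omega\le\mu<\mathfrak c$.
- (e) In the model of Theorem A, $\Psi(\{b_x:x\in X'\})$ is normal for every $X'\subseteq X$ with $|X'|<\kappa$.

## 2. Homeomorphisms as permutations modulo finite sets

We first translate the topology into combinatorics.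

**Lemma 1.** Let $\mathcal B,\mathcal C$ be AD families on the same countable set $N$.

1. If $\pi:\mathcal B\to\mathcal C$ is a bijection and $f$ is a permutation of $N$ with $f[B]=^*\pi(B)$ for all $B\in\mathcal B$, then $f\cup\pi:\Psi(\mathcal B)\to\Psi(\mathcal C)$ is a homeomorphism.
2. If $F:\Psi(\mathcal B)\to\Psi(\mathcal C)$ is a homeomorphism, then $f=F\upharpoonright N$ is a permutation of $N$, $F[\mathcal B]=\mathcal C$, and $f[B]=^*F(B)$ for all $B\in\mathcal B$.

*Proof.* (1) The map is a bijection. For continuity at $B$, take a neighborhood $\{\pi(B)\}\cup(\pi(B)\setminus F_0)$ of $\pi(B)$ with $F_0$ finite. Its preimage contains $B$ and the set $f^{-1}[\pi(B)\setminus F_0]=^*f^{-1}[\pi(B)]=^*B$, so it contains a neighborhood of $B$. The inverse is continuous by the same argument applied to $f^{-1}$ and $\pi^{-1}$.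

(2) The isolated points are exactly the points of $N$ in both spaces, so $F$ maps $N$ onto $N$ and $\mathcal B$ onto $\mathcal C$. Continuity of $F$ at $B$ for the neighborhood $\{F(B)\}\cup F(B)$ gives $f[B]\subseteq^*F(B)$. Continuity of $F^{-1}$ at $F(B)$ gives $f^{-1}[F(B)]\subseteq^*B$. Together, $f[B]=^*F(B)$. $\square$

So for branch families, a bijection $b_x\mapsto b_{h(x)}$ extends to a homeomorphism as soon as some bijection $f$ of $2^{<\omega}$ satisfies $f[b_x]=^*b_{h(x)}$ for all $x\in\operatorname{dom}h$. This is why Theorem A is stated in terms of $f$.

**Countable families: proof of Theorem B(b).** *The purpose is to reduce a countable AD family to a partition of $\omega$.* Let $\{A_n:n<\omega\}$ be an AD family, injectively enumerated. Put $A_n'=A_n\setminus\bigcup_{j<n}A_j$. This removes a finite set from $A_n$, so $A_n'=^*A_n$, and the $A_n'$ are pairwise disjoint and infinite. Enumerate $\omega\setminus\bigcup_nA_n'$, which may be finite or infinite, as $r_0,r_1,\dots$, and put $P_n=A_n'\cup\{r_n\}$, or $P_n=A_n'$ if $r_n$ is undefined. The sets $P_n$ partition $\omega$ into infinite sets, and $P_n=^*A_n$.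

Given a bijection $\pi$ between two infinite subfamilies of a countable AD family, enumerate the first as $\{A_n\}$ and the second as $\{\pi(A_n)\}$, and form the partitions $(P_n)$ and $(P_n^\pi)$. Let $f$ map $P_n$ bijectively onto $P_n^\pi$ for each $n$. Then $f$ is a permutation of $\omega$ and $f[A_n]=^*P_n^\pi=^*\pi(A_n)$. Lemma 1(1) finishes. An infinite countable family $\mathcal A$ is therefore good. $\square$

The argument uses the countability of the family at once: $\bigcup_{j<n}A_j$ is a finite union. With index set $\omega_1$ this union may cover almost all of $A_n$, and nothing remains of the construction. There is also a genuine obstruction.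

**Counting: proof of Theorem B(a).** *The purpose is to show that a good family has few subfamilies.* Let $\mathcal A$ be good, $|\mathcal A|=\mu$. Let $\mathcal B\subseteq\mathcal A$ with $|\mathcal B|=\mu$, and let $F:\Psi(\mathcal A)\to\Psi(\mathcal B)$ be a homeomorphism, with $f=F\upharpoonright\omega$. We claim
$$\mathcal B=\{B\in\mathcal A:\ f[A]=^*B\ \text{ for some }A\in\mathcal A\}.\tag{2}$$
If $B\in\mathcal B$, then $B=F(A)$ for some $A\in\mathcal A$, and $f[A]=^*B$ by Lemma 1(2). Conversely, if $B\in\mathcal A$ and $f[A]=^*B$, then $F(A)=^*B$. Both are members of $\mathcal A$, and distinct members of $\mathcal A$ are not almost equal, so $B=F(A)\in\mathcal B$.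

By (2), the permutation $f$ determines $\mathcal B$. Hence $\mathcal A$ has at most $\mathfrak c$ subfamilies of size $\mu$. It has $2^\mu$ of them: fix one half of $\mathcal A$ of size $\mu$ and vary the other half. So $2^\mu\le\mathfrak c\le2^\mu$, that is, $2^\mu=\mathfrak c$. Then $\mathfrak c^\mu=2^{\mu\cdot\mu}=\mathfrak c$. König's theorem says $\theta^{\mathrm{cf}(\theta)}>\theta$ for every infinite cardinal $\theta$, so $\mathfrak c^\mu=\mathfrak c$ gives $\mu<\mathrm{cf}(\mathfrak c)$. Finally, $2^{\mathfrak c}>\mathfrak c$ excludes $\mu=\mathfrak c$. $\square$

In particular a good family of size $\omega_1$ requires $2^{\omega_1}=2^\omega$, which is the fact quoted with the question. So the continuum must be made large, and there must be a permutation $f$ for each of the many subfamilies. This suggests forcing the permutations one at a time.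

## 3. Forcing one bijection with finite approximations

Fix an AD family, two subfamilies, and a bijection $h$ between them. The first thing to try is a poset of pairs $(f,E)$: $f$ is a finite injective partial function from $\omega$ to $\omega$, and $E$ is a finite subset of $\operatorname{dom}h$, a list of promises. Passing to $(f',E')$, for every $A\in E$ a new point $n\in\operatorname{dom}f'\setminus\operatorname{dom}f$ must satisfy $n\in A\iff f'(n)\in h(A)$.

Compatibility is then cheap: $(f,E\cup E')$ lies below both $(f,E)$ and $(f,E')$. But the generic function need not be total. Suppose $A\cap B=\{0\}$ and $h(A)\cap h(B)=\emptyset$. Below $(\emptyset,\{A,B\})$ the point $0$ can never enter the domain, since its image would have to lie in $h(A)\cap h(B)$. So a condition must take on the promises $A,B$ together only after the finite sets $A\cap B$ and $h(A)\cap h(B)$ have been dealt with. In the tree $2^{<\omega}$ this can be said with one number $m$.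

**Definition 5.** Let $X\subseteq2^\omega$ and let $h:D\to X$ be injective, $D\subseteq X$. Let $Q_h$ be the set of triples $(m,f,E)$ such that $m<\omega$, $f:2^{<m}\to2^{<m}$ is a bijection, $E\subseteq D$ is finite, the restrictions $x\upharpoonright m$ ($x\in E$) are pairwise distinct, and the restrictions $h(x)\upharpoonright m$ ($x\in E$) are pairwise distinct. Put $(m',f',E')\le(m,f,E)$ iff $m'\ge m$, $f'\supseteq f$, $E'\supseteq E$ and
$$\forall x\in E\ \ \forall s\in2^{<m'}\setminus2^{<m}:\quad s\subset x\iff f'(s)\subset h(x).\tag{3}$$

The order is transitive: if $(m'',f'',E'')\le(m',f',E')\le(m,f,E)$, $x\in E$ and $m\le|s|<m''$, use the second inequality when $|s|<m'$ and the first when $|s|\ge m'$. The largest element is $(0,\emptyset,\emptyset)$. Since $f'$ extends the bijection $f$ of $2^{<m}$,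
$$f'\ \text{maps}\ 2^{<m'}\setminus2^{<m}\ \text{onto itself.}\tag{4}$$
Note that $f$ need not preserve the levels of the tree.

*Example.* Let $x=000\dots$, $h(x)=111\dots$, and consider the condition $(1,\{(\emptyset,\emptyset)\},\{x\})$. It is extended by $(2,f',\{x\})$ when $f'$ fixes $\emptyset$ and swaps $\langle0\rangle$ and $\langle1\rangle$. It is not extended by $(2,\mathrm{id},\{x\})$, since $\langle0\rangle\subset x$ but $\langle0\rangle\not\subset h(x)$.

**Lemma 2 (compatibility).** Let $(m,f,E),(m,f,E')\in Q_h$ and let $x\mapsto x'$ be a bijection $E\to E'$ such that for all $x\in E$: $x'\upharpoonright m=x\upharpoonright m$; $h(x')\upharpoonright m=h(x)\upharpoonright m$; and either $x'=x$ or $\Delta(x,x')=\Delta(h(x),h(x'))$. Let $m_0$ be given. Then there is $(m',f',E\cup E')\in Q_h$ below both, with $m'\ge m_0$.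

*Proof.* Choose $m'>\max(m,m_0)$ so large that distinct points of $E\cup E'$ have distinct restrictions to $m'$, and so do distinct points of $h[E\cup E']$. For $z\in E\cup E'$ and $m\le i<m'$ we are forced to define
$$f'(z\upharpoonright i)=h(z)\upharpoonright i,\tag{5}$$
at least if we keep levels along branches. We check that this is a legitimate definition.

**A preliminary observation.** *This says that two points which agree up to $m$ are partners.* If $x,y\in E$ are distinct, $u\in\{x,x'\}$ and $v\in\{y,y'\}$, then $u\upharpoonright m=x\upharpoonright m\ne y\upharpoonright m=v\upharpoonright m$. Likewise $h(u)\upharpoonright m\ne h(v)\upharpoonright m$. So if $z\ne w$ in $E\cup E'$ satisfy $z\upharpoonright m=w\upharpoonright m$ or $h(z)\upharpoonright m=h(w)\upharpoonright m$, then $\{z,w\}=\{x,x'\}$ for some $x\in E$.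

**Well-definedness.** *A node may lie on two branches; both must give it the same image.* Let $z\ne w$ and $z\upharpoonright i=w\upharpoonright i$ with $i\ge m$. Then $\{z,w\}=\{x,x'\}$ for some $x\in E$, and by (1) $i\le\Delta(x,x')=\Delta(h(x),h(x'))$. So $h(z)\upharpoonright i=h(w)\upharpoonright i$.

**Injectivity.** *Two nodes must not receive the same image.* Let $h(z)\upharpoonright i=h(w)\upharpoonright j$ with $i,j\ge m$. Comparing lengths, $i=j$. If $z=w$ the nodes coincide. If $z\ne w$, then $h(z)\ne h(w)$ because $h$ is injective, and the observation gives $\{z,w\}=\{x,x'\}$. By (1) $i\le\Delta(h(x),h(x'))=\Delta(x,x')$, so $z\upharpoonright i=w\upharpoonright i$.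

**Completion.** *We turn the partial map into a condition.* So (5) defines an injection between subsets of the finite set $2^{<m'}\setminus2^{<m}$. Extend it to a bijection of this set and put $f'\upharpoonright2^{<m}=f$. By the choice of $m'$, $(m',f',E\cup E')\in Q_h$. To see that it is below both conditions, let $z\in E\cup E'$ and $m\le|s|<m'$. If $s\subset z$, then $s=z\upharpoonright|s|$ and $f'(s)\subset h(z)$ by (5). If $f'(s)\subset h(z)$, then by (4) $f'(s)=h(z)\upharpoonright i$ for some $i\in[m,m')$, so $f'(s)=f'(z\upharpoonright i)$ and $s=z\upharpoonright i\subset z$. $\square$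

**Lemma 3 (generic object).** If $G\subseteq Q_h$ is generic, then $f_G=\bigcup\{f:(m,f,E)\in G\}$ is a bijection of $2^{<\omega}$ and $f_G[b_x]=^*b_{h(x)}$ for all $x\in D$.

*Proof.* **Density.** *We show that $m$ can be made large and that any $x\in D$ can be promised.* By Lemma 2 with $E'=E$ and $x'=x$, every $(m,f,E)$ has extensions $(m',f',E)$ with $m'$ arbitrarily large. Given $x\in D$, take $m'$ so large that the restrictions to $m'$ of the points of $E\cup\{x\}$, and of the points of $h[E\cup\{x\}]$, are pairwise distinct. Then $(m',f',E\cup\{x\})$ is a condition. It is below $(m',f',E)$, since (3) is vacuous when $m$ does not change, and so it is below $(m,f,E)$.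

**Conclusion.** *We read off the two properties of $f_G$.* Members of $G$ are pairwise compatible, so $f_G$ is a union of bijections of sets $2^{<m}$ with $m$ unbounded, any two of which are contained in a third. Hence $f_G$ is a bijection of $2^{<\omega}$, and $f_G[2^{<m}]=2^{<m}$ for every $m$ occurring in $G$. Let $x\in D$ and choose $(m,f,E)\in G$ with $x\in E$. For every $s$ with $|s|\ge m$ there is a member of $G$ below $(m,f,E)$ whose first coordinate exceeds $|s|$, so (3) gives $s\subset x\iff f_G(s)\subset h(x)$. As $f_G$ maps $2^{<\omega}\setminus2^{<m}$ onto itself, $f_G[b_x\setminus2^{<m}]=b_{h(x)}\setminus2^{<m}$. $\square$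

So $Q_h$ does its job for one $h$. We want to iterate such posets, and for this they should be ccc. Here the attempt stops for a general $X$, and the reason is that the $\Delta$-condition of Lemma 2 cannot be dropped.

**Remark 1 (the condition on $\Delta$ is necessary).** Let $(m',f',E^*)$ be below both $(m,f,E)$ and $(m,f,E')$, and let $x\in E$, $x'\in E'$ be distinct with $x\upharpoonright m=x'\upharpoonright m$ and $h(x)\upharpoonright m=h(x')\upharpoonright m$. Then $\Delta(x,x')=\Delta(h(x),h(x'))$. Indeed, by (3) and (4), $f'$ maps the set of nodes $s\subset x$ with $m\le|s|<m'$ onto the set of nodes $t\subset h(x)$ with $m\le|t|<m'$, and the same holds for $x'$ and $h(x')$. So it maps the intersection of the two sets on the left bijectively onto the intersection of the two on the right. As $x,x'\in E^*$ are distinct, $x$ and $x'$ differ below $m'$, and so do $h(x)$ and $h(x')$. Hence the intersections consist of the common nodes of lengths $m,\dots,\Delta(x,x')$ and $m,\dots,\Delta(h(x),h(x'))$, respectively. They have the same number of elements, so the two $\Delta$'s are equal.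

**Remark 2 (a poset $Q_h$ that is not ccc).** Let $X=2^\omega$, $D=\{x:x(0)=1\}$ and $h(x)=0^\frown x$. Then $\Delta(h(x),h(y))=\Delta(x,y)+1$ for all distinct $x,y\in D$. The conditions $(1,\{(\emptyset,\emptyset)\},\{x\})$ for $x\in D$ satisfy $x\upharpoonright1=\langle1\rangle$ and $h(x)\upharpoonright1=\langle0\rangle$. By Remark 1 they are pairwise incompatible, so $Q_h$ has an antichain of size $\mathfrak c$.

For this particular $h$ a bijection $f$ exists outright. Let $Z=\{0^{n\frown}1:n<\omega\}$, where $0^n$ is the sequence of $n$ zeros; every branch meets $Z$ in at most one node. Put $f(s)=0^\frown s$ for $s\notin Z$, and let $f$ map $Z$ bijectively onto the countably infinite set of remaining nodes. Then $f[b_x]=^*b_{0^\frown x}$ for all $x$. So what fails here is the chain condition of the poset.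

We conclude that $X$ must be chosen so that among uncountably many conditions, two have matching $\Delta$'s on both sides of $h$. Moreover $h$ will only appear later in the iteration, so the requirement on $X$ should not mention $h$.

## 4. Matched tuples of Cohen reals

**Definition 6.** Tuples are *disjoint* if their ranges are disjoint. Two disjoint $n$-tuples $t,t'$ of elements of $2^\omega$ are *matched* if $\Delta(t(i),t'(i))$ has the same value for all $i<n$. For an infinite $X\subseteq2^\omega$, property $(*)$ is:

> $(*)$ For every $n\ge1$, every uncountable family of pairwise disjoint injective $n$-tuples from $X$ contains two distinct matched members.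

*Examples.* For $n=1$ any two disjoint $1$-tuples are matched. The pairs $(100\dots,\,010\dots)$ and $(110\dots,\,000\dots)$, continued by zeros, are matched with common value $1$. Every countably infinite $X$ satisfies $(*)$ vacuously. The set $2^\omega$ does not: the pairs $(x,0^\frown x)$ with $x(0)=1$ are pairwise disjoint and injective, there are $\mathfrak c$ of them, and no two are matched, because the second $\Delta$ is always one more than the first.

We recall the **$\Delta$-system lemma** in the form we use: if $S_\xi$ ($\xi\in I$) are finite sets and $I$ is uncountable, there are an uncountable $J\subseteq I$ and a finite set $R$, the *root*, with $S_\xi\cap S_\eta=R$ for all distinct $\xi,\eta\in J$. (If one set occurs for uncountably many indices, take those; otherwise there are uncountably many different sets, and the usual statement applies.) We also recall that ccc forcing preserves cardinals, in particular $\omega_1$.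

The next lemma pulls an uncountable family of tuples from the extension back to the ground model. It will be used three times.

**Lemma 4 (thinning).** Let $P$ be ccc and let $p\in P$ force that $\dot{\mathcal G}$ is an uncountable family of pairwise disjoint injective $n$-tuples ($n\ge1$) of a ground model set $X$. Then there are an uncountable $I\subseteq\omega_1$, conditions $p_\xi\le p$ and pairwise disjoint injective $n$-tuples $t_\xi$ ($\xi\in I$) with $p_\xi\Vdash t_\xi\in\dot{\mathcal G}$.

*Proof.* Fix names $\dot g_\xi$ ($\xi<\omega_1$) forced by $p$ to be distinct members of $\dot{\mathcal G}$. Choose $p_\xi\le p$ and $t_\xi$ with $p_\xi\Vdash\dot g_\xi=t_\xi$; this is possible since finite tuples of elements of $X$ lie in the ground model. If $\xi\ne\eta$ and $t_\xi,t_\eta$ are not disjoint, then $p_\xi\perp p_\eta$, since distinct members of $\dot{\mathcal G}$ are forced to be disjoint. So for each $x\in X$ the conditions $p_\xi$ with $x\in\operatorname{ran}t_\xi$ are pairwise incompatible, and by ccc there are only countably many such $\xi$. Now choose elements of $I$ by recursion on $\omega_1$: at each step, countably many tuples have been chosen; their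 entries form a countable set, so only countably many $\xi$ are excluded. $\square$

**Lemma 5 (Cohen reals).** Let $\lambda$ be infinite, let $P=\mathrm{Fn}(\lambda\times\omega,2)$, and let $x_\alpha$ ($\alpha<\lambda$) be the Cohen reals added. In $V^P$, $X=\{x_\alpha:\alpha<\lambda\}$ has size $\lambda$ and satisfies $(*)$.

*Proof.* Recall that $P$ is ccc, and that $x_\alpha(j)$ is the value at $(\alpha,j)$ of the union of the generic filter. For $\alpha\ne\beta$ any condition can be extended so as to give different values at $(\alpha,j)$ and $(\beta,j)$ for a new $j$. So the $x_\alpha$ are distinct and $|X|=\lambda$. We identify $x_\alpha$ with its index $\alpha$; injectivity and disjointness of tuples are unaffected.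

**Setting up.** *We assume that $(*)$ fails and make the conditions look alike.* Suppose $p$ forces $\dot{\mathcal G}$ to be a counterexample to $(*)$ for some fixed $n$. Take $I,p_\xi,t_\xi$ from Lemma 4, with $t_\xi$ tuples of indices. Extending the $p_\xi$, let $\operatorname{dom}p_\xi=a_\xi\times k_\xi$ with $a_\xi\supseteq\operatorname{ran}t_\xi$ finite. Shrinking $I$, we may assume:

- $k_\xi=k$ is constant;
- the $a_\xi$ form a $\Delta$-system with root $a$;
- $p_\xi\upharpoonright(a\times k)$ is constant;
- $\operatorname{ran}t_\xi\cap a=\emptyset$ (only finitely many $\xi$ violate this, since the $t_\xi$ are disjoint and $a$ is finite);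
- for each $i<n$ the sequence $\langle p_\xi(t_\xi(i),j):j<k\rangle$ does not depend on $\xi$.

**Splitting at level $k$.** *We make all $n$ pairs of reals part at the same place.* Let $\xi\ne\eta$ in $I$. Then $p_\xi\cup p_\eta$ is a function, hence a condition. Its domain contains no pair with second coordinate $k$, and the indices $t_\xi(i),t_\eta(i)$ ($i<n$) are all different. So we can add $(t_\xi(i),k)\mapsto0$ and $(t_\eta(i),k)\mapsto1$ for all $i<n$. By the last item the two reals agree below $k$, so the new condition forces $\Delta(x_{t_\xi(i)},x_{t_\eta(i)})=k$ for all $i<n$. It also forces $t_\xi,t_\eta\in\dot{\mathcal G}$. These are two distinct matched members of $\dot{\mathcal G}$, a contradiction. $\square$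

## 5. Property $(*)$ makes $Q_h$ ccc and survives it

In an iteration it is not enough that $Q_h$ is ccc. After forcing with $Q_h$ the set $X$ must still satisfy $(*)$, so that the next poset $Q_{h'}$ is ccc too. The following lemma gives both at once; the tuples $t_\xi$ are carried along for the sake of preserving $(*)$.

**Lemma 6.** Assume $X$ satisfies $(*)$ and $h$ is an injection from a subset of $X$ to $X$. Let $I$ be uncountable, $n\ge0$, $q_\xi\in Q_h$ ($\xi\in I$), and let $t_\xi$ ($\xi\in I$) be pairwise disjoint injective $n$-tuples from $X$. Then there are $\xi\ne\eta$ in $I$ such that $q_\xi,q_\eta$ are compatible and $t_\xi,t_\eta$ are matched (the latter is vacuous if $n=0$).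

*Proof.* **Collecting all relevant points in one tuple.** *We want $(*)$ to speak about the points of $E_\xi$, their $h$-images and the entries of $t_\xi$ simultaneously.* Let $q_\xi=(m_\xi,f_\xi,E_\xi)$ and
$$S_\xi=E_\xi\cup h[E_\xi]\cup\operatorname{ran}t_\xi.$$
Shrink $I$ so that $m_\xi=m$, $f_\xi=f$ and $|S_\xi|=N$ are constant, and the $S_\xi$ form a $\Delta$-system with root $R$, $|R|=r$. As the $t_\xi$ are disjoint and $R$ is finite, discarding finitely many $\xi$ gives $\operatorname{ran}t_\xi\cap R=\emptyset$. Enumerate $S_\xi=\{s^\xi_0,\dots,s^\xi_{N-1}\}$ injectively so that $s_0^\xi,\dots,s_{r-1}^\xi$ lists $R$ in a fixed order. There are only finitely many possibilities for each of the following, so after shrinking $I$ they do not depend on $\xi$: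

- the set $e=\{i:s_i^\xi\in E_\xi\}$;
- the function $H:e\to N$ with $h(s^\xi_i)=s^\xi_{H(i)}$;
- the indices of the entries of $t_\xi$;
- the restrictions $s_i^\xi\upharpoonright m$ ($i<N$).

**The map $h$ respects the root.** *We need that no pair $x,h(x)$ is half in the root, since there one $\Delta$ would be meaningless.* We claim that for $i\in e$,
$$i<r\iff H(i)<r.\tag{6}$$
Take $\xi\ne\eta$ in $I$. If $i<r\le H(i)$, then $s_i^\xi=s_i^\eta$, and this single point has the $h$-values $s^\xi_{H(i)}$ and $s^\eta_{H(i)}$. These lie outside $R$ in $S_\xi$ and $S_\eta$ respectively, so they are different, which is impossible. If $H(i)<r\le i$, then $s_i^\xi\ne s_i^\eta$ have the same $h$-value $s^\xi_{H(i)}=s^\eta_{H(i)}$, contradicting the injectivity of $h$.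

**The degenerate case $N=r$.** *Here there is nothing outside the root to apply $(*)$ to.* All $S_\xi$ equal $R$. Since $\operatorname{ran}t_\xi\subseteq S_\xi$ is disjoint from $R$, we get $n=0$. As $m$, $f$ and $e$ are constant, all $q_\xi$ are equal, and any $\xi\ne\eta$ will do.

**The main case $N>r$.** *We apply $(*)$ and then Lemma 2.* The injective tuples $(s_i^\xi)_{r\le i<N}$, $\xi\in I$, are pairwise disjoint and nonempty. By $(*)$ there are $\xi\ne\eta$ and $d$ with
$$\Delta(s_i^\xi,s_i^\eta)=d\quad\text{for all }r\le i<N.\tag{7}$$
The entries of $t_\xi$ and $t_\eta$ have the same indices, all $\ge r$, so $t_\xi,t_\eta$ are matched. Consider the bijection $s_i^\xi\mapsto s_i^\eta$ ($i\in e$) from $E_\xi$ to $E_\eta$. Corresponding points have the same restriction to $m$, and so do their $h$-images $s^\xi_{H(i)},s^\eta_{H(i)}$. If $i<r$, the two points coincide. If $i\ge r$, then $H(i)\ge r$ by (6), and by (7) both $\Delta(s_i^\xi,s_i^\eta)$ and $\Delta(h(s_i^\xi),h(s_i^\eta))=\Delta(s_{H(i)}^\xi,s_{H(i)}^\eta)$ equal $d$. So Lemma 2 applies and $q_\xi,q_\eta$ are compatible. $\square$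

**Lemma 7.** If $X$ satisfies $(*)$ and $h$ is an injection from a subset of $X$ to $X$, then $Q_h$ is ccc and $\Vdash_{Q_h}$ "$X$ satisfies $(*)$".

*Proof.* The case $n=0$ of Lemma 6 says that among any uncountably many conditions two are compatible, so $Q_h$ is ccc. Suppose $q$ forces $\dot{\mathcal G}$ to be a counterexample to $(*)$ for some fixed $n\ge1$. Lemma 4, applied to $Q_h$, gives $q_\xi\le q$ and pairwise disjoint $t_\xi$ with $q_\xi\Vdash t_\xi\in\dot{\mathcal G}$. Take $\xi\ne\eta$ from Lemma 6. A common extension of $q_\xi,q_\eta$ forces the distinct matched tuples $t_\xi,t_\eta$ into $\dot{\mathcal G}$, a contradiction. $\square$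

## 6. Finite support iterations of the posets $Q_h$

*Convention.* A condition of a finite support iteration $\langle P_\alpha,\dot Q_\alpha\rangle$ is a function $p$ with finite domain $\operatorname{supp}p\subseteq\alpha$ such that $p\upharpoonright\beta\Vdash_{P_\beta}p(\beta)\in\dot Q_\beta$ for all $\beta\in\operatorname{supp}p$. (As usual, $p(\beta)$ is taken from a fixed set of names that is large enough, in particular one containing the canonical names that we use below.) We put $q\le p$ iff $\operatorname{supp}q\supseteq\operatorname{supp}p$ and $q\upharpoonright\beta\Vdash q(\beta)\le p(\beta)$ for all $\beta\in\operatorname{supp}p$. With this convention $P_\beta\subseteq P_\alpha$ for $\beta\le\alpha$. We write $p\upharpoonright\beta$ for the restriction of $p$ to $\operatorname{supp}p\cap\beta$.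

**Lemma 8 (amalgamation).** Let $p,p'\in P_\delta$, let $\alpha\le\delta$ be such that $\operatorname{supp}p\setminus\alpha$ and $\operatorname{supp}p'\setminus\alpha$ are disjoint, and let $q\in P_\alpha$ extend $p\upharpoonright\alpha$ and $p'\upharpoonright\alpha$. Then
$$q^+=q\cup p\upharpoonright(\operatorname{supp}p\setminus\alpha)\cup p'\upharpoonright(\operatorname{supp}p'\setminus\alpha)$$
is a condition in $P_\delta$ below $p$ and $p'$.

*Proof.* We show by induction on $\beta\in[\alpha,\delta]$ that $q^+\upharpoonright\beta$ is a condition in $P_\beta$ below $p\upharpoonright\beta$ and $p'\upharpoonright\beta$. For $\beta=\alpha$ this is the hypothesis on $q$. At limits there is nothing to do, since being a condition and the order are checked coordinate by coordinate. For the step from $\beta$ to $\beta+1$, suppose $\beta\in\operatorname{supp}p$. Then $\beta\notin\operatorname{supp}p'$ and $q^+(\beta)=p(\beta)$. As $q^+\upharpoonright\beta\le p\upharpoonright\beta$, it forces $p(\beta)\in\dot Q_\beta$ and $q^+(\beta)\le p(\beta)$. The case $\beta\in\operatorname{supp}p'$ is the same, and if $\beta$ is in neither support nothing changes. $\square$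

**Lemma 9.** Let $X$ satisfy $(*)$ and let $\langle P_\alpha,\dot Q_\alpha:\alpha<\lambda\rangle$ be a finite support iteration, with limit $P_\lambda$, in which each $\dot Q_\alpha$ is forced to be $Q_h$ for some injection $h$ from a subset of $X$ to $X$. Then for all $\alpha\le\lambda$, $P_\alpha$ is ccc and $\Vdash_{P_\alpha}$ "$X$ satisfies $(*)$".

*Proof.* We use induction on $\alpha$. For $\alpha=0$ this is the hypothesis. At a successor, apply Lemma 7 in $V^{P_\alpha}$, and recall that a two-step iteration of ccc posets is ccc. Let $\delta$ be a limit. (The induction for $P_\delta$ uses only the posets before $\delta$, so the lemma may also be applied to an iteration that has been defined only up to $\delta$.)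

**$P_\delta$ is ccc.** *The supports are finite, so their common part lies below $\delta$.* Given uncountably many conditions, shrink so that their supports form a $\Delta$-system. The finite root is contained in some $\alpha<\delta$, and the parts of the supports outside $\alpha$ are pairwise disjoint. As $P_\alpha$ is ccc, two of the conditions have compatible restrictions to $\alpha$. By Lemma 8 these two conditions are compatible.

**$(*)$ is forced by $P_\delta$.** *We move a counterexample down to some $\alpha<\delta$, where $(*)$ is known.* Suppose $p\in P_\delta$ forces $\dot{\mathcal G}$ to be a counterexample to $(*)$ for some fixed $n$. Take $I,p_\xi,t_\xi$ from Lemma 4. Shrink $I$ so that the supports of the $p_\xi$ form a $\Delta$-system with finite root $\rho$, and fix $\alpha<\delta$ with $\rho\subseteq\alpha$. Then the sets $\operatorname{supp}(p_\xi)\setminus\alpha$ are pairwise disjoint.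

We claim that some $p^*\in P_\alpha$ forces $\{\xi\in I:p_\xi\upharpoonright\alpha\in\dot G_\alpha\}$ to be uncountable. Otherwise this set is forced to be countable, hence bounded in $\omega_1$. By ccc there are only countably many possible values for the bound, so the set is forced to be bounded by a fixed $\gamma<\omega_1$. But for $\xi\in I\setminus(\gamma+1)$ the condition $p_\xi\upharpoonright\alpha$ forces $\xi$ into it, a contradiction.

Let $G_\alpha\ni p^*$ be generic. In $V[G_\alpha]$ the tuples $t_\xi$ with $p_\xi\upharpoonright\alpha\in G_\alpha$ form an uncountable family of pairwise disjoint injective tuples from $X$, and $(*)$ holds there by the induction hypothesis. So there are $\xi\ne\eta$ with $p_\xi\upharpoonright\alpha,p_\eta\upharpoonright\alpha\in G_\alpha$ and $t_\xi,t_\eta$ matched. Let $q\in G_\alpha$ extend $p_\xi\upharpoonright\alpha$ and $p_\eta\upharpoonright\alpha$. By Lemma 8 there is a condition in $P_\delta$ below $p_\xi$ and $p_\eta$. It forces the distinct matched tuples $t_\xi,t_\eta$ into $\dot{\mathcal G}$, a contradiction. $\square$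

## 7. Catching every small injection: proof of Theorem A

The set $X$ of Cohen reals stays fixed. We iterate posets $Q_h$ in $\lambda$ steps so that every injection $h$ of size $<\kappa$ in the final model has been treated at some stage. What has to be arranged is that such an $h$ already appears at an intermediate stage, and that there are only $\lambda$ descriptions of such $h$ to list.

**Step 1: the base model.** *We install $X$ and check that the cardinal arithmetic survives.* Let $V_0=V^{\mathrm{Fn}(\lambda\times\omega,2)}$ and $X=\{x_\alpha:\alpha<\lambda\}$. By Lemma 5, $X$ satisfies $(*)$ in $V_0$ and $|X|=\lambda$. The forcing is ccc of size $\lambda$, and cardinals are preserved. A nice name for a function $\mu\to\lambda$, where $\mu<\kappa$ is a nonzero cardinal, consists of $\mu$ countable antichains labeled by elements of $\lambda$; so there are at most $\lambda^{\omega\cdot\mu}=\lambda$ of them, because $\omega\cdot\mu<\kappa$. Hence $\lambda^{<\kappa}=\lambda$ holds in $V_0$. By König's theorem $\lambda^{\mathrm{cf}(\lambda)}>\lambda$, so $\mathrm{cf}(\lambda)$ is not below $\kappa$: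
$$\lambda\ge\mathrm{cf}(\lambda)\ge\kappa\ge\omega_1.\tag{8}$$
From now on we work in $V_0$.

**Step 2: a small dense set.** *This makes it possible to count names.* Let $T$ be the set of triples $(m,f,E)$ with $m<\omega$, $f$ a bijection of $2^{<m}$ and $E\subseteq X$ finite. Then $|T|=\lambda$. In every extension, $Q_h\subseteq T$ for every injection $h$ from a subset of $X$ to $X$, because finite sets are not new. For an iteration as in Lemma 9, let $P_\alpha^\circ$ be the set of $p\in P_\alpha$ such that for each $\beta\in\operatorname{supp}p$, $p(\beta)$ is the canonical name $\check t$ of some $t\in T$. These are finite partial functions from $\alpha$ to (names of) elements of $T$, so $|P^\circ_\alpha|\le\lambda$ for $\alpha\le\lambda$. We show by induction on $\alpha$ that $P_\alpha^\circ$ is dense in $P_\alpha$.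

- $\alpha=0$ is trivial.
- Let $\alpha=\beta+1$ and $p\in P_\alpha$. If $\beta\notin\operatorname{supp}p$, use the induction hypothesis. If $\beta\in\operatorname{supp}p$, then $p\upharpoonright\beta\Vdash p(\beta)\in\check T$. So there are $q\le p\upharpoonright\beta$ and $t\in T$ with $q\Vdash p(\beta)=\check t$, and there is $r\le q$ in $P_\beta^\circ$. Then $r\cup\{(\beta,\check t)\}\in P_\alpha^\circ$ is below $p$.
- If $\alpha$ is a limit and $p\in P_\alpha$, then $\operatorname{supp}p\subseteq\beta$ for some $\beta<\alpha$; use the density of $P_\beta^\circ$ in $P_\beta$.

**Step 3: codes.** *These are names for small subsets of $X\times X$, few enough to be listed in type $\lambda$.* A *$P_\alpha$-code* is a sequence $c=\langle(A_\nu,v_\nu):\nu<\mu\rangle$, where $\mu<\kappa$ is a cardinal, $A_\nu\subseteq P_\alpha^\circ$ is a maximal antichain of $P_\alpha$, and $v_\nu:A_\nu\to X\times X$. By Lemma 9 each $A_\nu$ is countable. Given a generic $G_\alpha$, the code evaluates to the sequence whose $\nu$th term is $v_\nu(a)$ for the unique $a\in A_\nu\cap G_\alpha$. Let $c[G_\alpha]\subseteq X\times X$ be the set of its terms.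

*Example.* Take $\mu=1$, $A_0=\{\emptyset\}$ (the largest condition alone) and $v_0(\emptyset)=(x,y)$. This code always evaluates to the one-point function $\{(x,y)\}$.

For each $1\le\mu<\kappa$ there are at most $\lambda^{\omega\cdot\mu}=\lambda$ codes of length $\mu$, and there is one of length $0$. Since $\kappa\le\lambda$, there are at most $\lambda$ $P_\alpha$-codes. If $\beta\le\alpha$, every $P_\beta$-code is a $P_\alpha$-code with the same evaluation. Indeed, let $A$ be a maximal antichain of $P_\beta$. Its members stay incompatible in $P_\alpha$, because a common extension in $P_\alpha$ can be restricted to $\beta$. If $p\in P_\alpha$, then some $a\in A$ and $p\upharpoonright\beta$ have a common extension in $P_\beta$, and by Lemma 8 $a$ and $p$ are compatible. So $A$ is maximal in $P_\alpha$. Finally $A\cap G_\alpha=A\cap G_\beta$ for $G_\beta=G_\alpha\cap P_\beta$.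

**Step 4: bookkeeping.** *Every code must be used at a stage not earlier than the one where it arises.* Fix a surjection $e:\lambda\to\lambda\times\lambda$ such that $e(\alpha)=(\beta,\gamma)$ implies $\beta\le\alpha$. To get one, start with a surjection $e_0:\lambda\to\lambda\times\lambda$ taking every value $\lambda$ times, hence for unboundedly many arguments. Put $e(\alpha)=e_0(\alpha)$ if its first coordinate is $\le\alpha$, and $e(\alpha)=(0,0)$ otherwise.

Define the iteration by recursion. At stage $\alpha$, first fix an enumeration $\langle c_{\alpha,\gamma}:\gamma<\lambda\rangle$, possibly with repetitions, of all $P_\alpha$-codes. Then let $(\beta,\gamma)=e(\alpha)$; as $\beta\le\alpha$, the code $c_{\beta,\gamma}$ is already defined. Let $\dot Q_\alpha$ be a $P_\alpha$-name for $Q_h$, where $h=c_{\beta,\gamma}[\dot G_\alpha]$ if this set is an injective function, and $h=\emptyset$ otherwise. This is an iteration as in Lemma 9. As $e$ is surjective, for every $\beta<\lambda$ and every $P_\beta$-code $c$ there is $\alpha$ with $\beta\le\alpha<\lambda$ such that $c$ is the code used at stage $\alpha$.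

**Step 5: the continuum.** *We compute $\mathfrak c$ in the final model.* By Lemma 9, $P_\lambda$ is ccc, so cardinals are preserved, and the whole extension of $V$ is ccc as a two-step iteration. In the final model $\mathfrak c\ge|X|=\lambda$. A nice name for a subset of $\omega$ over the dense set $P_\lambda^\circ$ consists of $\omega$ countable antichains from a set of size at most $\lambda$, so $\mathfrak c\le\lambda^\omega=\lambda$.

**Step 6: every small injection is treated.** *We show that $h$ has a code at an intermediate stage.* Let $h:D\to X$ be an injection in $V_0[G_\lambda]$ with $D\subseteq X$ and $|D|=\mu<\kappa$. If $\mu=0$, any bijection $f$ of $2^{<\omega}$ works, so let $\mu\ge1$. Let $\dot g$ be a name forced to be a function $\mu\to X\times X$ whose evaluation enumerates $h$. For $\nu<\mu$ the conditions in $P^\circ_\lambda$ deciding $\dot g(\nu)$ are dense. Let $A_\nu\subseteq P_\lambda^\circ$ be a maximal antichain of such conditions, and let $v_\nu$ give the decided values. Since $P_\lambda$ is ccc and by (8),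
$$\Big|\bigcup_{\nu<\mu}A_\nu\Big|\le\mu\cdot\omega<\kappa\le\mathrm{cf}(\lambda).$$
So the finite supports of all conditions in $\bigcup_\nu A_\nu$ are contained in some $\beta<\lambda$. Each $A_\nu$ is then a maximal antichain of $P_\beta$. It is an antichain, since elements compatible in $P_\beta$ are compatible in $P_\lambda$. It is maximal, since each $p\in P_\beta$ is compatible in $P_\lambda$ with some $a\in A_\nu$, and restricting a common extension to $\beta$ shows that they are compatible in $P_\beta$. So $c=\langle(A_\nu,v_\nu):\nu<\mu\rangle$ is a $P_\beta$-code, and $c[G_\beta]=h$.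

By Step 4, $c$ is used at some stage $\alpha\ge\beta$. There $c[G_\alpha]=h$ is an injective function, so $\dot Q_\alpha$ is evaluated as $Q_h$, and the iteration adds a $Q_h$-generic filter over $V_0[G_\alpha]$. Lemma 3 gives a bijection $f$ of $2^{<\omega}$ with $f[b_x]=^*b_{h(x)}$ for all $x\in D$.

**Step 7: very good families.** *We translate back to spaces.* Let $X'\subseteq X$ be infinite with $|X'|<\kappa$, and let $\pi$ be a bijection between two subfamilies of $\{b_x:x\in X'\}$. It has the form $b_x\mapsto b_{h(x)}$ ($x\in D$) with $h$ injective, $D\subseteq X'$ and $|D|<\kappa$. Take $f$ from Step 6. By Lemma 1(1), $f\cup\pi$ is a homeomorphism extending $\pi$. This proves Theorem A. $\blacksquare$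

## 8. Uncountable good families and their possible sizes

**Proof of the Corollary.** Let $2^{\omega_1}=\omega_2$ in the ground model, as happens under GCH. Then $\omega_2^{\omega_1}=2^{\omega_1\cdot\omega_1}=\omega_2$. Every cardinal $\mu$ with $1\le\mu<\omega_2$ is at most $\omega_1$, so $\omega_2\le\omega_2^\mu\le\omega_2^{\omega_1}=\omega_2$, and the hypothesis of Theorem A holds for $\kappa=\lambda=\omega_2$. In the extension $\mathfrak c=\omega_2$, and any $X'\subseteq X$ of size $\omega_1<\kappa$ gives a very good AD family $\{b_x:x\in X'\}$ of size $\omega_1$. In particular there is an uncountable AD family $\mathcal A$ with $\Psi(\mathcal A)\simeq\Psi(\mathcal B)$ for all $\mathcal B\subseteq\mathcal A$ with $|\mathcal B|=|\mathcal A|$. So the existence of such a family is consistent with ZFC. Together with the case $2^\omega<2^{\omega_1}$, where by Theorem B(a) no good family has size $\omega_1$, the existence of such a family of size $\omega_1$ is independent of ZFC. $\blacksquare$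

**Proof of Theorem B(c).** Let $\mu\ge\omega$ and $\lambda^\mu=\lambda\ge\omega$. Put $\kappa=\mu^+$, which is uncountable. For $1\le\nu\le\mu$ we have $\lambda\le\lambda^\nu\le\lambda^\mu=\lambda$, so $\lambda^{<\kappa}=\lambda$. Also $\lambda=\lambda^\mu\ge2^\mu>\mu$. Apply Theorem A and take $X'\subseteq X$ of size $\mu<\kappa$. The parenthetical remark in (c) follows from (a), since very good families are good. $\square$

**Proof of Theorem B(d).** Let $\lambda^{<\lambda}=\lambda>\omega$ and apply Theorem A with $\kappa=\lambda$. Every size $\mu$ with $\omega\le\mu<\mathfrak c=\lambda$ occurs, witnessed by any $X'\subseteq X$ with $|X'|=\mu$. By (a) no good family has size $\mathfrak c$. AD families have size at most $\mathfrak c$ and good families are infinite by definition, so no other size occurs. $\square$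

## 9. Normality of $\Psi(\{b_x:x\in X'\})$

It remains to prove Theorem B(e). We use that the injection $h$ in Theorem A may be chosen freely: we send two disjoint parts of $X'$ into two opposite halves of the tree and pull the halves back. Let $X$ be as in Section 7.

**Step 1: both halves contain $\lambda$ points of $X$.** *This provides room for the injection.* For $i<2$ let $X_i=\{x\in X:x(0)=i\}$. In $V$, split $\lambda$ into $\lambda$ countably infinite blocks. Given a block and a condition $p\in\mathrm{Fn}(\lambda\times\omega,2)$, some $\alpha$ in the block does not occur in $\operatorname{dom}p$, and $p$ can be extended by $(\alpha,0)\mapsto i$. By genericity each block contains some $\alpha$ with $x_\alpha(0)=i$. So $|X_i|=\lambda$.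

**Step 2: every partition of $X'$ is separated by a clopen set.** *This is where Theorem A is used.* Let $|X'|<\kappa\le\lambda$ and $X'=B_0\sqcup B_1$. By Step 1 there is an injection $h:X'\to X$ with $h[B_i]\subseteq X_i$ for $i<2$. Let $f$ be as in Theorem A for $h$, and let
$$U=f^{-1}[\{s\in2^{<\omega}:|s|\ge1,\ s(0)=0\}].$$
If $x\in B_0$, then all nodes of $b_{h(x)}$ except $\emptyset$ start with $0$, and $f[b_x]=^*b_{h(x)}$, so $b_x\subseteq^*U$. If $x\in B_1$, then all nodes of $b_{h(x)}$ except $\emptyset$ start with $1$, so $b_x\cap U$ is finite. Put $\Psi=\Psi(\{b_x:x\in X'\})$ and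
$$W=U\cup\{b_x:x\in B_0\}.$$
By the description of open sets after Definition 3, both $W$ and $\Psi\setminus W$ are open. So $W$ is clopen.

**Step 3: separating closed sets.** *The clopen set separates the nonisolated points; the isolated points are then corrected by hand.* Let $K,L\subseteq\Psi$ be disjoint and closed. Apply Step 2 with $B_0=\{x\in X':b_x\in K\}$ and $B_1=X'\setminus B_0$, and let $N=2^{<\omega}$ be the set of isolated points. Put
$$O_K=(W\setminus L)\cup(K\cap N),\qquad O_L=((\Psi\setminus W)\setminus K)\cup(L\cap N).$$
Both are open, since $W$ is clopen, $K$ and $L$ are closed, and subsets of $N$ are open. If $b_x\in K$, then $x\in B_0$, so $b_x\in W\setminus L$; hence $K\subseteq O_K$. If $b_x\in L$, then $b_x\notin K$, so $x\in B_1$ and $b_x\in(\Psi\setminus W)\setminus K$; hence $L\subseteq O_L$. They are disjoint: $W\setminus L$ meets neither $\Psi\setminus W$ nor $L$, and $K\cap N$ meets neither $(\Psi\setminus W)\setminus K$ nor $L$. So $\Psi$ is normal, and with Section 2 and Section 8 the proof of Theorem B is complete. $\blacksquare$
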